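# A singular value inequality for $A^rB^{2-r}+A^{2-r}B^r$

Throughout, $A,B\ge 0$ are positive semidefinite complex matrices of order $n$, and we compare the singular values of the symmetrized product $A^rB^{2-r}+A^{2-r}B^r$ with the spectrum of a quadratic expression in $A$ and $B$. We begin with one exponent, $r=\frac12$, where the proof takes a few lines, and then see what happens to it when $r$ moves.

## 1. The endpoint $r=\frac12$ by completing a square

**Notation.** $s_1(X)\ge s_2(X)\ge\cdots$ are the singular values of a matrix $X$, and $\lambda_1(H)\ge\lambda_2(H)\ge\cdots$ are the eigenvalues of a Hermitian matrix $H$. For Hermitian $X,Y$ of the same order, $X\le Y$ (the Löwner order) means that $Y-X$ is positive semidefinite, that is, $\langle Xx,x\rangle\le\langle Yx,x\rangle$ for all $x$. We write $\operatorname{Re}X=\frac12(X+X^*)$. For $A\ge0$ the power $A^p$ is defined by the spectral decomposition, with $A^0=I$ and $0^0=1$; no matrix is assumed invertible. Finally,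 $\lambda_j(A+B)^2$ means $(\lambda_j(A+B))^2$.

We use four textbook facts.

**Fact A (the half of Courant–Fischer that we need).** Let $H$ be Hermitian of order $N$ and let $\mathcal V$ be a subspace of codimension at most $j-1$ with $\langle Hx,x\rangle\le\mu\|x\|^2$ for all $x\in\mathcal V$. Then $\lambda_j(H)\le\mu$. Indeed, the span of orthonormal eigenvectors for $\lambda_1(H),\dots,\lambda_j(H)$ has dimension $j$, and $j+(N-j+1)>N$, so it contains a unit vector $x\in\mathcal V$. For this $x$ we have $\lambda_j(H)\le\langle Hx,x\rangle\le\mu$.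

**Fact B (monotonicity).** If $X\le Y$, then $\lambda_j(X)\le\lambda_j(Y)$ for all $j$. Apply Fact A to $X$ on the span of the eigenvectors of $Y$ for $\lambda_j(Y),\lambda_{j+1}(Y),\dots$, where $\langle Xx,x\rangle\le\langle Yx,x\rangle\le\lambda_j(Y)\|x\|^2$.

**Fact C (off-diagonal blocks).** If $K$ is $p\times q$, the eigenvalues of $\begin{pmatrix}0&K\\K^*&0\end{pmatrix}$ are $\pm s_i(K)$ for $1\le i\le\min(p,q)$, together with $|p-q|$ zeros. If $Kv_i=s_iu_i$ and $K^*u_i=s_iv_i$ are the singular vector pairs, then $(u_i,\pm v_i)$ are eigenvectors for $\pm s_i$, and the remaining $u_i$ or $v_i$, padded with zeros, lie in the kernel. In particular, the $j$-th largest eigenvalue is $s_j(K)$ for $j\le\min(p,q)$.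

**Fact D.** $Z^*Z$ and $ZZ^*$ have the same nonzero eigenvalues with the same multiplicities.

**Special case $r=\frac12$.** For $A,B\ge0$ of order $n$ and $j=1,\dots,n$,
$$2\,s_j\big(A^{1/2}B^{3/2}+A^{3/2}B^{1/2}\big)\le\lambda_j(A+B)^2.\tag{1}$$

**Proof.** Put $Z=[A^{1/2}\ \ B^{1/2}]$, of size $n\times 2n$, and
$$G=Z^*Z=\begin{pmatrix}A&W\\W^*&B\end{pmatrix}\ge0,\qquad W=A^{1/2}B^{1/2}.\tag{2}$$
Since $ZZ^*=A+B$, Fact D gives $\lambda_j(G)=\lambda_j(A+B)$ for $j\le n$. Let $T=2\begin{pmatrix}A&0\\0&B\end{pmatrix}$ and consider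
$$H=GT+TG-T^2=G^2-(G-T)^2\le G^2.\tag{3}$$
The diagonal blocks of $H$ are $2A^2+2A^2-4A^2=0$ and, in the same way, $0$. The $(1,2)$ block is $2WB+2AW=2(A^{1/2}B^{3/2}+A^{3/2}B^{1/2})$. By Fact C, $\lambda_j(H)=2s_j(A^{1/2}B^{3/2}+A^{3/2}B^{1/2})$ for $j\le n$. By Fact B and (3), $\lambda_j(H)\le\lambda_j(G^2)=\lambda_j(G)^2=\lambda_j(A+B)^2$. $\blacksquare$

The subtracted $T^2$ does two jobs: it completes the square, and it clears the diagonal blocks of $H$.

## 2. The full range $\frac12\le r\le\frac32$ and the parameter $t$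

The problem, whose source is "Matrix Theory", https://github.com/spreadcharm/matrix, reads as follows.

**Conjecture.** Let $A,B$ be positive semidefinite of order $n$, and let $r,t$ be real with $1\le 2r\le3$ and $-2<t\le2$. Then
$$(2+t)\,s_j(A^rB^{2-r}+A^{2-r}B^r)\le2\,s_j(A^2+tAB+B^2),\qquad j=1,\dots,n.$$

The task is to prove or disprove it. The source records that the norm version is known to be true: $(2+t)\|A^rB^{2-r}+A^{2-r}B^r\|\le2\|A^2+tAB+B^2\|$ for every unitarily invariant norm, meaning a norm with $\|UXV\|=\|X\|$ for all unitary $U,V$. The statement for each $j$ asks for more. By Ky Fan's dominance theorem, an inequality in all such norms is the same as an inequality between the sums of the $k$ largest singular values, for each $k$. This does not control single singular values: for $\operatorname{diag}(2,2)$ and $\operatorname{diag}(4,0)$ the sums satisfy $2\le4$ and $4\le4$, but the second singular values are $2>0$.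

The conjecture is true. We shall prove the following.

**Theorem 1.** Let $A,B\ge0$ be $n\times n$ and $\frac12\le r\le\frac32$. Then
$$2\,s_j(A^rB^{2-r}+A^{2-r}B^r)\le\lambda_j(A+B)^2,\qquad j=1,\dots,n.$$

**Theorem 2 (the conjecture, strengthened).** If moreover $-2<t\le2$, then for $j=1,\dots,n$
$$(2+t)\,s_j(A^rB^{2-r}+A^{2-r}B^r)\le2\lambda_j\big(\operatorname{Re}(A^2+tAB+B^2)\big)\le2\,s_j(A^2+tAB+B^2).$$

**Theorem 3 (general form).** Let $G=\begin{pmatrix}P&W\\W^*&Q\end{pmatrix}\ge0$, where $P$ is $p\times p$ and $Q$ is $q\times q$, and let $0\le a\le1$. Then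
$$2\,s_j(P^aWQ^{1-a}+P^{1-a}WQ^a)\le\lambda_j(G)^2,\qquad1\le j\le\min(p,q).$$

**Theorem 4 (sharpness).**
(i) The constant in Theorem 1 is best possible. For each real $r\notin[\frac12,\frac32]$, the inequality of Theorem 1 fails for suitable positive definite $2\times2$ matrices $A,B$, simultaneously for $j=1$ and $j=2$.
(ii) For each $t>2$ and each $r\in[\frac12,\frac32]$, the first inequality of Theorem 2 fails for some $2\times2$ matrices $A,B\ge0$.

Let us try Theorem 1 on two families where everything can be computed.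

**Commuting matrices.** Diagonalize $A$ and $B$ simultaneously, with eigenvalue pairs $(a_i,b_i)$. It is enough to prove the inequality for each pair of numbers, since entrywise inequalities between two lists survive sorting both lists. For $a,b>0$ put $x=\log(a/b)$ and $s=|1-r|$, and divide by $ab$. Then $2(a^rb^{2-r}+a^{2-r}b^r)\le(a+b)^2$ becomes $4\cosh(sx)\le2+2\cosh x$. Now
$$1+\cosh x-2\cosh(sx)=\sum_{k\ge1}\big(1-2s^{2k}\big)\frac{x^{2k}}{(2k)!}.$$
If $s^2\le\frac12$, every coefficient is nonnegative and the inequality holds. If $s^2>\frac12$, the first coefficient is negative and the inequality fails for small $x\ne0$. For $\frac12\le r\le\frac32$ we have $s\le\frac12$, so Theorem 1 holds when $a,b>0$; if $a$ or $b$ is $0$, the left side is $0$. Numbers, then, allow the larger range $|r-1|\le 1/\sqrt2$. By Theorem 4(i), the range in Theorem 1 is a feature of noncommuting matrices.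

**Two rank-one projections.** Let $A=vv^*$ and $B=ww^*$ with unit vectors $v,w\in\mathbb C^2$, and $c=|\langle v,w\rangle|$. All positive powers of $A$ equal $A$, and likewise for $B$, so $K=A^rB^{2-r}+A^{2-r}B^r=2AB$ has singular values $2c,0$. The matrix $A+B=[v\ w][v\ w]^*$ has the eigenvalues of the Gram matrix of $v,w$, namely $1\pm c$. Hence
$$\lambda_1(A+B)^2-2s_1(K)=(1+c)^2-4c=(1-c)^2,\qquad\lambda_2(A+B)^2-2s_2(K)=(1-c)^2.$$
The inequality holds, with the same slack for $j=1$ and $j=2$; this will reappear in Section 7.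

## 3. Two obstacles when $r$ leaves $\frac12$

Keep $G$ and $T=2\operatorname{diag}(A,B)$ from Section 1 and put $a=r-\frac12\in[0,1]$. The natural replacement for (3) is
$$H=T^aGT^{1-a}+T^{1-a}GT^a-T^2.\tag{4}$$
The diagonal blocks still vanish, and the $(1,2)$ block is $2(A^aWB^{1-a}+A^{1-a}WB^a)=2(A^rB^{2-r}+A^{2-r}B^r)$. So everything hinges on $\lambda_j(H)\le\lambda_j(G)^2$. For $a=0$ and $a=1$ we had the stronger statement $H\le G^2$.

**The Löwner inequality $H\le G^2$ fails.** Take $r=1$, so $a=\frac12$ and $H=4\begin{pmatrix}0&AB\\BA&0\end{pmatrix}$. Let $A=X^2$ and $B=Y^2$ with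
$$X=\begin{pmatrix}7&0\\0&1\end{pmatrix},\quad Y=\begin{pmatrix}1&1\\1&2\end{pmatrix},\quad XY+YX=\begin{pmatrix}14&8\\8&4\end{pmatrix},\quad u=\begin{pmatrix}1\\-2\end{pmatrix}.$$
Both $X$ and $Y$ are positive definite, and $\langle(XY+YX)u,u\rangle=14-32+16=-2$. Put $x=(X^{-1}u,-Y^{-1}u)$. Then $Zx=XX^{-1}u-YY^{-1}u=0$, so $Gx=0$ and $\langle G^2x,x\rangle=0$. However,
$$\langle Hx,x\rangle=8\operatorname{Re}\langle X^2Y^2(-Y^{-1}u),X^{-1}u\rangle=-8\operatorname{Re}\langle XYu,u\rangle=-4\langle(XY+YX)u,u\rangle=8>0.$$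
So we cannot compare $H$ with $G^2$ vector by vector. We need only an inequality between eigenvalues, and Fact A asks for less: a subspace of codimension at most $j-1$ on which $\langle Hx,x\rangle\le\lambda_j(G)^2\|x\|^2$.

**Restricting to a subspace costs too many dimensions.** Suppose for simplicity that $\gamma=\lambda_j(G)>0$, and let $E$ be the orthogonal projection onto the span of orthonormal eigenvectors of $G$ for $\lambda_1(G),\dots,\lambda_{j-1}(G)$. Then $\langle Gy,y\rangle\le\gamma\|y\|^2$ whenever $Ey=0$. For $c>0$ put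
$$y=cT^ax,\qquad z=c^{-1}T^{1-a}x,\qquad\text{so that}\qquad\langle Hx,x\rangle=2\operatorname{Re}\langle Gz,y\rangle-\|Tx\|^2.\tag{5}$$
The form $G$ is evaluated at two different vectors. The direct course is to require $Ey=0$ and $Ez=0$. Then $\langle G(y-z),y-z\rangle\ge0$ gives
$$2\operatorname{Re}\langle Gz,y\rangle\le\langle Gy,y\rangle+\langle Gz,z\rangle\le\gamma\big(\|y\|^2+\|z\|^2\big)=\big\langle(\gamma c^2T^{2a}+\gamma c^{-2}T^{2-2a})x,x\big\rangle.$$
Which $c$? If $G$ and $T$ are both multiplied by a positive number $\sigma$, the vectors $y$ and $z$ should scale alike, so $c^2$ must scale like $\sigma^{1-2a}$. The choice $c=\gamma^{1/2-a}$ does this, and the bound becomes $\langle(\gamma^{2-2a}T^{2a}+\gamma^{2a}T^{2-2a})x,x\rangle$. For numbers $\tau\ge0$,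
$$\gamma^2+\tau^2-\gamma^{2-2a}\tau^{2a}-\gamma^{2a}\tau^{2-2a}=(\gamma^{2a}-\tau^{2a})(\gamma^{2-2a}-\tau^{2-2a})\ge0,\tag{6}$$
because both exponents $2a$ and $2-2a$ are nonnegative, so the two factors never have opposite signs. Applying (6) to the eigenvalues of $T$, we get $\langle Hx,x\rangle\le\gamma^2\|x\|^2$. This settles $j=1$, where $E=0$ and there is no constraint. For $j\ge2$, however, the two conditions $Ey=0$, $Ez=0$ cut out a subspace of codimension up to $2(j-1)$, so Fact A yields only $\lambda_{2j-1}(H)\le\lambda_j(G)^2$.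

So the question is how to see $G$ at one vector only.

## 4. Polarization and the pulled-back subspace $\ker(EL)$

Polarization replaces the cross term by a difference of squares:
$$2\operatorname{Re}\langle Gz,y\rangle=\tfrac12\langle G(y+z),y+z\rangle-\tfrac12\langle G(y-z),y-z\rangle\le\tfrac12\langle G(y+z),y+z\rangle.$$
The discarded term has the favorable sign, and what is left sees $G$ at the single vector $y+z=Lx$, where $L=cT^a+c^{-1}T^{1-a}$. One condition, $E(Lx)=0$, now suffices, and it costs at most $j-1$ dimensions. The price is a new term $\gamma T$ coming from $L^2$; we shall see that $2\gamma\tau\le\gamma^2+\tau^2$ pays for it exactly.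

**Proposition.** Let $G,T\ge0$ be $N\times N$, $0\le a\le1$, and
$$H=T^aGT^{1-a}+T^{1-a}GT^a-T^2.$$
Then $\lambda_j(H)\le\lambda_j(G)^2$ for $j=1,\dots,N$.

**Proof.** Fix $j$ and let $\gamma>0$ be any number with $\gamma\ge\lambda_j(G)$.

**Step 1: bound $H$ by an expression with $G$ in one square.** Put $c=\gamma^{1/2-a}$ and
$$L=cT^a+c^{-1}T^{1-a},\qquad M=cT^a-c^{-1}T^{1-a}.$$
Both are Hermitian. Expanding,
$$LGL=c^2T^aGT^a+T^aGT^{1-a}+T^{1-a}GT^a+c^{-2}T^{1-a}GT^{1-a},$$
and $MGM$ is the same with the two middle terms negated. Therefore $LGL-MGM=2(T^aGT^{1-a}+T^{1-a}GT^a)$. Since $MGM\ge0$,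
$$H=\tfrac12LGL-\tfrac12MGM-T^2\le\tfrac12LGL-T^2.\tag{7}$$

**Step 2: choose the subspace.** We want codimension at most $j-1$ and control of $G$ at $Lx$. Let $g_1,\dots,g_N$ be an orthonormal eigenbasis of $G$ with $Gg_i=\lambda_i(G)g_i$, and let $E$ be the orthogonal projection onto the span of $g_1,\dots,g_{j-1}$. If $Ey=0$, then $y$ lies in the span of $g_j,\dots,g_N$, so $\langle Gy,y\rangle\le\lambda_j(G)\|y\|^2\le\gamma\|y\|^2$. Put $\mathcal V=\ker(EL)$. Since $\operatorname{rank}(EL)\le\operatorname{rank}E=j-1$, the codimension of $\mathcal V$ is at most $j-1$; no invertibility of $L$ is needed. For $x\in\mathcal V$ we have $E(Lx)=0$, hence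
$$\langle LGLx,x\rangle=\langle G\,Lx,Lx\rangle\le\gamma\|Lx\|^2=\gamma\langle L^2x,x\rangle.$$
Together with (7),
$$\langle Hx,x\rangle\le\big\langle\big(\tfrac\gamma2L^2-T^2\big)x,x\big\rangle,\qquad x\in\mathcal V.\tag{8}$$
Now $G$ has disappeared, and only functions of $T$ remain.

**Step 3: a scalar inequality finishes the estimate.** Since $T^aT^{1-a}=T$, we have $L^2=c^2T^{2a}+2T+c^{-2}T^{2-2a}$, and $\gamma c^2=\gamma^{2-2a}$, $\gamma c^{-2}=\gamma^{2a}$. So
$$\tfrac\gamma2L^2=\tfrac12\big(\gamma^{2-2a}T^{2a}+\gamma^{2a}T^{2-2a}\big)+\gamma T.$$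
For every eigenvalue $\tau\ge0$ of $T$, inequality (6) gives $\frac12(\gamma^{2-2a}\tau^{2a}+\gamma^{2a}\tau^{2-2a})\le\frac12(\gamma^2+\tau^2)$; with $0^0=1$ it includes $\tau=0$ and $a\in\{0,1\}$. Also $\gamma\tau\le\frac12(\gamma^2+\tau^2)$. Adding, and diagonalizing $T$,
$$\tfrac\gamma2L^2\le\tfrac12(\gamma^2I+T^2)+\tfrac12(\gamma^2I+T^2)=\gamma^2I+T^2.$$
Inserted in (8), this gives $\langle Hx,x\rangle\le\gamma^2\|x\|^2$ for all $x\in\mathcal V$.

**Step 4: pass to eigenvalues.** Fact A gives $\lambda_j(H)\le\gamma^2$. If $\lambda_j(G)>0$, take $\gamma=\lambda_j(G)$. If $\lambda_j(G)=0$, the bound holds for every $\gamma>0$; let $\gamma\downarrow0$. $\blacksquare$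

**A check by hand.** Let $G=\operatorname{diag}(1,0)$, let $R=\frac12\begin{pmatrix}1&1\\1&1\end{pmatrix}$, and let $T=\tau R$ with $0<\tau<1$ and $0<a<1$. Since $R$ is a projection, $T^a=\tau^aR$, and $RGR=\frac12R$. So $H=(\tau-\tau^2)R$, with eigenvalues $\tau-\tau^2\le1=\lambda_1(G)^2$ and $0=\lambda_2(G)^2$, as the Proposition says. Yet $\langle He_2,e_2\rangle=\frac12(\tau-\tau^2)>0=\langle G^2e_2,e_2\rangle$. Here $L$ is a positive multiple of $R$, and for $j=2$ the projection $E$ has range spanned by $e_1$. Thus $\mathcal V$ is spanned by $(1,-1)$, the kernel of $R$, and not by $e_2$: the right subspace is the pulled-back one.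

## 5. Block matrices: vanishing diagonal blocks for $T=2\operatorname{diag}(P,Q)$

**Proof of Theorem 3.** The purpose is to choose $T$ so that $H$ has only off-diagonal blocks; then Fact C turns its eigenvalues into singular values. The blocks $P,Q$ of $G\ge0$ are positive semidefinite, so
$$T=2\begin{pmatrix}P&0\\0&Q\end{pmatrix}\ge0,\qquad T^a=2^a\begin{pmatrix}P^a&0\\0&Q^a\end{pmatrix}.$$
Since $2^a2^{1-a}=2$, the blocks of $H=T^aGT^{1-a}+T^{1-a}GT^a-T^2$ are as follows.

- The $(1,1)$ block is $2P^aPP^{1-a}+2P^{1-a}PP^a-4P^2=2P^2+2P^2-4P^2=0$.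
- The $(2,2)$ block is $2Q^2+2Q^2-4Q^2=0$ in the same way.
- The $(1,2)$ block is $2K$ with $K=P^aWQ^{1-a}+P^{1-a}WQ^a$, since $T^2$ contributes nothing there. As $H$ is Hermitian, the $(2,1)$ block is $2K^*$.

So $H=2\begin{pmatrix}0&K\\K^*&0\end{pmatrix}$, and Fact C gives $\lambda_j(H)=2s_j(K)$ for $j\le\min(p,q)$. The Proposition, with $N=p+q$, gives $2s_j(K)\le\lambda_j(G)^2$. $\blacksquare$

## 6. From the Gram matrix of $[A^{1/2}\ B^{1/2}]$ to the conjecture

**Proof of Theorem 1.** We feed the Gram matrix (2) into Theorem 3. Let $P=A$, $Q=B$, $W=A^{1/2}B^{1/2}$ and $a=r-\frac12$. The hypothesis $\frac12\le r\le\frac32$ says exactly that $a\in[0,1]$. Then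
$$P^aWQ^{1-a}=A^{r-1/2}A^{1/2}B^{1/2}B^{3/2-r}=A^rB^{2-r},\qquad P^{1-a}WQ^a=A^{3/2-r}A^{1/2}B^{1/2}B^{r-1/2}=A^{2-r}B^r.$$
By Section 1, $\lambda_j(G)=\lambda_j(A+B)$ for $j\le n$. Theorem 3 with $p=q=n$ is the claim. $\blacksquare$

**Proof of Theorem 2.** The matrix $A^2+tAB+B^2$ need not be Hermitian, so we pass through its real part, which for $t=2$ is $(A+B)^2$.

**Step 1: reduce all $t\le2$ to $t=2$.** We have $\operatorname{Re}(A^2+tAB+B^2)=A^2+B^2+\frac t2(AB+BA)$. Subtract $\frac{2+t}4(A+B)^2=\frac{2+t}4(A^2+B^2+AB+BA)$. The coefficient of $A^2+B^2$ becomes $1-\frac{2+t}4=\frac{2-t}4$, and that of $AB+BA$ becomes $\frac t2-\frac{2+t}4=-\frac{2-t}4$. So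
$$\operatorname{Re}(A^2+tAB+B^2)-\tfrac{2+t}4(A+B)^2=\tfrac{2-t}4(A-B)^2\ge0,\tag{9}$$
because $t\le2$.

**Step 2: the first inequality.** By Fact B, then $\lambda_j((A+B)^2)=\lambda_j(A+B)^2$ (as $A+B\ge0$ and $2+t>0$), then Theorem 1 (again with $2+t>0$),
$$2\lambda_j\big(\operatorname{Re}(A^2+tAB+B^2)\big)\ge\tfrac{2+t}2\lambda_j(A+B)^2\ge(2+t)\,s_j(A^rB^{2-r}+A^{2-r}B^r).$$

**Step 3: the second inequality.** It is the Fan–Hoffman inequality $\lambda_j(\operatorname{Re}X)\le s_j(X)$, valid for every square $X$. (Example: $X=\begin{pmatrix}0&2\\0&0\end{pmatrix}$ has $\lambda_{1,2}(\operatorname{Re}X)=\pm1$ and singular values $2,0$.) For the proof, let $\mathcal V$ be the span of the right singular vectors of $X$ for $s_j,s_{j+1},\dots$; its codimension is $j-1$, and $\|Xx\|\le s_j(X)\|x\|$ on it. For $x\in\mathcal V$,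
$$\langle\operatorname{Re}X\,x,x\rangle=\operatorname{Re}\langle Xx,x\rangle\le\|Xx\|\,\|x\|\le s_j(X)\|x\|^2,$$
and Fact A applies. Take $X=A^2+tAB+B^2$. $\blacksquare$

Comparing the two ends of Theorem 2 gives the conjecture for all $n$, all $j$, all $1\le2r\le3$ and all $-2<t\le2$.

## 7. A reflected pair of $2\times2$ matrices, and the exact ranges of $r$ and $t$

**Proof of Theorem 4(i).** If $A=B$, then $A^rB^{2-r}+A^{2-r}B^r=2A^2$ (take $A$ positive definite, so that all real $r$ are allowed), and both sides of Theorem 1 equal $4\lambda_j(A)^2$. So the constant is best possible. To find failures for $r\notin[\frac12,\frac32]$, we perturb such a case of equality, with $B$ a reflected copy of $A$ so that everything can be computed.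

**Step 1: the family.** Let $r$ be real, $0<y<1$, $C\in(0,1]$, $S=\sqrt{1-C^2}$, and
$$\sigma_z=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\quad\sigma_x=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad\nu=C\sigma_z+S\sigma_x.$$
Since $\sigma_z^2=\sigma_x^2=I$ and $\sigma_z\sigma_x=-\sigma_x\sigma_z$, we get $\nu^2=(C^2+S^2)I=I$. As $\nu$ is Hermitian with trace $0$, its eigenvalues are $1,-1$. Put
$$A=\tfrac12\big[(1+y)I+(1-y)\nu\big],\qquad B=\sigma_zA\sigma_z.$$
Then $A=\frac12(I+\nu)+y\cdot\frac12(I-\nu)$ is a spectral decomposition, so $A$ has eigenvalues $1,y$ and $A^s=\frac12[(1+y^s)I+(1-y^s)\nu]$ for every real $s$. Also $B^s=\sigma_zA^s\sigma_z$. For $C=1$ we have $A=B$.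

**Step 2: the singular values of $K=A^rB^{2-r}+A^{2-r}B^r$.** Multiplying by the unitary $\sigma_z$ does not change singular values, and
$$K\sigma_z=A^r\sigma_zA^{2-r}+A^{2-r}\sigma_zA^r$$
is Hermitian. Write $P_s=1+y^s$, $M_s=1-y^s$, $m=1+y^2$, $q=y^r+y^{2-r}$. Expanding,
$$K\sigma_z=\tfrac14\Big[2P_rP_{2-r}\,\sigma_z+(P_rM_{2-r}+P_{2-r}M_r)(\sigma_z\nu+\nu\sigma_z)+2M_rM_{2-r}\,\nu\sigma_z\nu\Big].$$
Anticommutation gives $\sigma_z\nu+\nu\sigma_z=2CI$. Hence $\nu\sigma_z\nu=\nu(2CI-\nu\sigma_z)=2C\nu-\sigma_z$. Moreover,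
$$P_rP_{2-r}=m+q,\qquad M_rM_{2-r}=m-q,\qquad P_rM_{2-r}+P_{2-r}M_r=2(1-y^2).$$
So $P_rP_{2-r}-M_rM_{2-r}=2q$, and
$$K\sigma_z=q\,\sigma_z+C(1-y^2)I+C(m-q)\nu.$$
The part without $I$ is $(q+C^2(m-q))\sigma_z+CS(m-q)\sigma_x$. A real combination $\alpha\sigma_z+\beta\sigma_x$ has eigenvalues $\pm\sqrt{\alpha^2+\beta^2}$. So $K\sigma_z$ has eigenvalues $C(1-y^2)\pm\rho$ with $\rho\ge0$ and, using $S^2=1-C^2$,
$$\rho^2=\big(q+C^2(m-q)\big)^2+C^2S^2(m-q)^2=q^2+2qC^2(m-q)+C^2(m-q)^2=q^2+C^2(m^2-q^2).$$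
Since $\rho^2-C^2m^2=(1-C^2)q^2\ge0$, we have $\rho\ge Cm\ge C(1-y^2)$. The singular values of $K$ are therefore
$$s_1(K)=\rho+C(1-y^2),\qquad s_2(K)=\rho-C(1-y^2).$$

**Step 3: the right-hand side.** Since $\sigma_z\nu\sigma_z=C\sigma_z-S\sigma_x$, we get $A+B=(1+y)I+C(1-y)\sigma_z$, and
$$\lambda_{1,2}(A+B)^2=(1+y)^2+C^2(1-y)^2\pm2C(1-y^2).$$

**Step 4: one scalar condition for both $j$.** In $2s_j(K)\le\lambda_j(A+B)^2$ the terms $\pm2C(1-y^2)$ cancel. For $j=1$ and for $j=2$ the inequality says $2\rho\le(1+y)^2+C^2(1-y)^2$. Both sides are nonnegative, so it is equivalent to $F(C^2)\ge0$, where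
$$F(\kappa)=\big((1+y)^2+\kappa(1-y)^2\big)^2-4\big(q^2+\kappa(m^2-q^2)\big).$$
Since $(1+y)^2+(1-y)^2=2m$, we have $F(1)=4m^2-4m^2=0$. Since $(1-y)^2=m-2y$,
$$F'(1)=4m(1-y)^2-4(m^2-q^2)=4\big(q^2-2ym\big)=4\big(q^2-2y(1+y^2)\big).$$

**Step 5: failure outside the range.** Let $r<\frac12$. Then $q\ge y^r$, so $q^2\ge y^{2r}$, while $2y(1+y^2)\le4y$. As $y\downarrow0$ we have $y^{2r-1}\to\infty$, so $y^{2r}>4y$ for small $y$, and $F'(1)>0$. Fix such a $y$. Since $F(1)=0$, we get $F(\kappa)<0$ for $\kappa<1$ close to $1$. With $C=\sqrt\kappa$, the inequality of Theorem 1 fails for $j=1$ and for $j=2$, and $A,B$ are positive definite because $y>0$. For $r>\frac32$, note that $K$ does not change when $r$ is replaced by $2-r<\frac12$. $\blacksquare$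

For instance, for $r=\frac14$ the value $y=\frac1{16}$ is small enough: $q^2>y^{1/2}=\frac14$, while $2y(1+y^2)=\frac18\cdot\frac{257}{256}<\frac14$. When $1-\frac1{\sqrt2}\le r<\frac12$, commuting positive definite pairs still satisfy the inequality by Section 2, so there noncommutativity is needed for failure.

**Proof of Theorem 4(ii).** Let $t>2$. We make the middle term of Theorem 2 negative for $j=2$. Choose real unit vectors $v,w\in\mathbb R^2$ with $\langle v,w\rangle=c\in(2/t,1)$, and put $A=vv^*$, $B=ww^*$, $V=[v\ w]$. Then $A^2=A$, $B^2=B$, $AB=c\,vw^*$, $BA=c\,wv^*$, so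
$$\operatorname{Re}(A^2+tAB+B^2)=vv^*+ww^*+\tfrac{tc}2(vw^*+wv^*)=V\begin{pmatrix}1&tc/2\\tc/2&1\end{pmatrix}V^*.$$
Since $(\det V)^2=\det(V^*V)=1-c^2$, its determinant is $(1-c^2)(1-t^2c^2/4)<0$. Hence, for every $r\in[\frac12,\frac32]$,
$$2\lambda_2\big(\operatorname{Re}(A^2+tAB+B^2)\big)<0\le(2+t)\,s_2(A^rB^{2-r}+A^{2-r}B^r),$$
and the first inequality of Theorem 2 fails for $j=2$. $\blacksquare$

**Scope of the sharpness statements.** Theorem 4 shows that $\frac12\le r\le\frac32$ is the exact range for Theorem 1, which is the case $t=2$ of the first inequality in Theorem 2, and that $t\le2$ is exact for that first inequality. Nothing is claimed about values of $(r,t)$ outside the stated range for the weaker inequality with $s_j(A^2+tAB+B^2)$ on the right-hand side.
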